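\title{Decomposition rank one does not imply stable rank one}

\begin{abstract}
We show that a separable $C^*$-algebra of decomposition rank one need not have stable rank one. For every infinite-dimensional UHF algebra $U$, the algebra $C([0,1]^2)\otimes U$ has decomposition rank one and stable rank two. More generally, $\operatorname{dr}(C_0(X)\otimes A\otimes U)\le 2\operatorname{dr}(A)+1$ for every second countable locally compact Hausdorff space $X$, whatever its dimension. The proof rests on a matrix-valued approximate partition of unity on the cube $[0,1]^n$ that needs only two colors; it is obtained by continuously sorting the eigenvalues of a large diagonal matrix of bump functions.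
\end{abstract}

\section{Introduction}\label{sec:intro}

Decomposition rank and stable rank are two ways of assigning a dimension to a $C^*$-algebra. We ask whether the value one of the first forces the value one of the second. All $C^*$-algebras in this paper are separable, and ``c.p.c.''\ abbreviates ``completely positive contractive''.

\subsection*{Decomposition rank}
Let $F$ be a finite-dimensional $C^*$-algebra. A completely positive map $\varphi\colon F\to A$ is \emph{order zero} if $\varphi(x)\varphi(y)=0$ whenever $x,y\in F_+$ satisfy $xy=0$. A $C^*$-algebra $A$ has \emph{decomposition rank at most $n$} (Kirchberg--Winter) if for every finite set $\mathcal F\subset A$ and every $\varepsilon>0$ there are a finite-dimensional $C^*$-algebra $F=F_0\oplus\dots\oplus F_n$ and c.p.c.\ maps $\psi\colon A\to F$ and $\varphi\colon F\to A$ such that $\|\varphi\psi(b)-b\|<\varepsilon$ for $b\in\mathcal F$ and each restriction $\varphi|_{F_i}$ is order zero. The least such $n\ge0$ is $\operatorname{dr}(A)$, and $\operatorname{dr}(A)=\infty$ if there is none. We call the summands $F_0,\dots,F_n$ the \emph{colors}.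

The definition is modeled on partitions of unity. Let $X$ be a compact metric space and let $(h_\lambda)_{\lambda\in\Lambda}$ be a finite partition of unity by nonzero functions whose nonvanishing sets have diameter at most $\eta$. Suppose that $\Lambda=\Lambda_0\sqcup\dots\sqcup\Lambda_n$ with $h_\lambda h_\mu=0$ for distinct $\lambda,\mu$ in the same $\Lambda_i$. Choose $x_\lambda$ with $h_\lambda(x_\lambda)\neq0$, and put $F_i=\mathbb C^{\Lambda_i}$ and
\begin{equation}\label{eq:model}
\psi(f)=(f(x_\lambda))_{\lambda},\qquad \varphi((t_\lambda)_\lambda)=\sum_\lambda t_\lambda h_\lambda .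
\end{equation}
Both maps are unital and completely positive, each $\varphi|_{F_i}$ is order zero, and the error $\varphi\psi(f)(x)-f(x)=\sum_\lambda (f(x_\lambda)-f(x))h_\lambda(x)$ is bounded by the oscillation of $f$ on sets of diameter $\eta$.

Recall that the covering dimension $\dim X$ is at most $n$ if every finite open cover of $X$ has a finite open refinement in which each point lies in at most $n+1$ members. In that case partitions of unity with $n+1$ colors exist for every $\eta>0$. Indeed, let $(k_j)_{j\in J}$ be a partition of unity subordinate to a finite open cover by sets of diameter at most $\eta$ in which each point lies in at most $n+1$ members. For $\emptyset\ne S\subset J$ put $h_S=|S|\,(\min_{j\in S}k_j-\max_{j\notin S}k_j)_+$, where $\max_\emptyset=0$. If $h_S(x)>0$, then $S$ indexes the $|S|$ largest of the numbers $k_j(x)$, these are positive, and they strictly exceed the others. So $|S|\le n+1$, and $h_Sh_{S'}=0$ for $S\neq S'$ of the same size. If $a_1\ge a_2\ge\cdots$ are the numbers $k_j(x)$ in decreasing order, followed by $0$, then $\sum_Sh_S(x)=\sum_i i(a_i-a_{i+1})=\sum_ia_i=1$.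 Coloring $S$ by $|S|$ gives $\operatorname{dr}(C(X))\le\dim X$.

\subsection*{Stable rank}
The \emph{stable rank} $\operatorname{sr}(A)$ (Rieffel) of a unital $C^*$-algebra $A$ is the least $n$ such that the $n$-tuples $(a_1,\dots,a_n)$ with $\sum_ib_ia_i=1$ for some $b_i\in A$ are dense in $A^n$. For nonunital $A$ one sets $\operatorname{sr}(A)=\operatorname{sr}(\tilde A)$, with $\tilde A$ the minimal unitization. The condition $\operatorname{sr}(A)=1$ means that the invertible elements are dense in $A$ (respectively $\tilde A$). We use three results of Rieffel \cite{Rieffel}. For a compact metrizable space $P$, a unital $C^*$-algebra $B$ and a sequential inductive system $(B_i)$,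
\begin{equation}\label{eq:rieffel}
\begin{gathered}
\operatorname{sr}(C(P))=\Big\lfloor\frac{\dim P}{2}\Big\rfloor+1,\qquad
\operatorname{sr}(M_k(B))=\Big\lceil\frac{\operatorname{sr}(B)-1}{k}\Big\rceil+1,\\
\operatorname{sr}(\varinjlim B_i)\le\liminf_i\operatorname{sr}(B_i).
\end{gathered}
\end{equation}
So $C(P)$ has stable rank one exactly when $\dim P\le1$.

\subsection*{The question}
An algebra of decomposition rank zero is AF \cite{KW}, that is, the closure of an increasing union of finite-dimensional subalgebras, and so has stable rank one by \eqref{eq:rieffel}. Decomposition rank two is too much: $C([0,1]^2)$ has decomposition rank at most two and stable rank two. For the remaining value there are two positive results.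
\begin{itemize}
\item If $A$ is of type I (the image of every irreducible representation contains the compact operators) and $\operatorname{dr}(A)\le1$, then $\operatorname{sr}(A)=1$ \cite[Corollary 4.13]{Diplom}.
\item If $A$ is simple and unital and $\operatorname{dr}(A)<\infty$, then $\operatorname{sr}(A)=1$. This combines three theorems. Finite decomposition rank implies (strong) quasidiagonality (Kirchberg--Winter), and quasidiagonal algebras have stably finite unitization. A simple, unital, infinite-dimensional algebra of finite decomposition rank is $\mathcal Z$-stable, that is, $A\cong A\otimes\mathcal Z$ for the Jiang--Su algebra $\mathcal Z$ (Winter). A simple, unital, stably finite, $\mathcal Z$-stable algebra has stable rank one (R{\o}rdam).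
\end{itemize}
For $A=C(X)$ the first result closes a circle: the conditions $\dim X\le1$, $\operatorname{dr}(A)\le 1$ and $\operatorname{sr}(A)=1$ are equivalent. Type I algebras and simple algebras are very different classes, and it is natural to guess that the implication holds in general. The following question is posed in \cite{Diplom}.

\medskip
\noindent\textbf{Question.} \emph{Does every separable $C^*$-algebra $A$ with $\operatorname{dr}(A)\le1$ have stable rank one?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
Let $U$ be an infinite-dimensional UHF algebra. Then $\operatorname{dr}(C([0,1]^n)\otimes U)\le1$ for every $n\ge1$, while the invertible elements of $C([0,1]^2)\otimes U$ are not dense.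
\end{theorem}

The two ranks react differently to large matrix algebras. By \eqref{eq:rieffel}, tensoring $C([0,1]^n)$, $n\geq 2$, with $M_k$ lowers the stable rank to two for large $k$, but never to one; we shall see that a winding number obstruction survives in the limit. Decomposition rank, on the other hand, drops to one in the limit, and it does so only in the limit: $C([0,1]^2)\otimes M_k$ is of type I with stable rank two, so it has decomposition rank at least two for every $k$ by \cite[Corollary 4.13]{Diplom}. The approximations that prove Theorem~\ref{thm:main} must therefore leave the subalgebra $C([0,1]^n)\otimes M_k$ in which the given finite set lies.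

The method gives more.

\begin{theorem}\label{thm:general}
Let $U$ be an infinite-dimensional UHF algebra.
\begin{itemize}
\item[(a)] For every separable $C^*$-algebra $A$ with $\operatorname{dr}(A)<\infty$ and every second countable locally compact Hausdorff space $X$,
\[
\operatorname{dr}(C_0(X)\otimes A\otimes U)\le 2\operatorname{dr}(A)+1,
\]
independently of $\dim X$. In particular, $\operatorname{dr}(C_0(X)\otimes B\otimes U)\le1$ for every separable AF algebra $B$.
\item[(b)] For nonempty compact metrizable $X$, $\operatorname{dr}(C(X)\otimes U)=0$ if $\dim X=0$, and $\operatorname{dr}(C(X)\otimes U)=1$ otherwise, including the case $\dim X=\infty$.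
\item[(c)] For compact metrizable $X$, $\operatorname{sr}(C(X)\otimes U)\le2$, and $\operatorname{sr}(C(X)\otimes U)=1$ if $\dim X\le1$. Moreover $\operatorname{sr}(C(X)\otimes U)=2$ if there are a closed set $Y\subset X$ and a continuous map $f\colon Y\to\mathbb T$ such that no power $f^k$ $(k\ge1)$ extends to a continuous map $X\to\mathbb T$; in particular, this holds if $X$ contains a closed $2$-disc.
\end{itemize}
Consequently, for a nonempty finite CW complex $X$, $\operatorname{sr}(C(X)\otimes U)=1$ if and only if $\dim X\le1$, and if $\dim X\ge2$, then $C(X)\otimes U$ has decomposition rank $1$ and stable rank $2$.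
\end{theorem}

Thus $\operatorname{dr}\le1$ places no restriction on $\dim X$ for algebras of the form $C(X)\otimes U$. The counterexamples are unital, nuclear and $\mathcal Z$-stable, and their simple quotients are all isomorphic to $U$; neither ``type I'' nor ``simple'' can simply be dropped from the positive results above. We do not characterize $\operatorname{sr}(C(X)\otimes U)=1$ for arbitrary compact metrizable $X$ beyond (c), and we give no bound on $\operatorname{sr}(A)$ for general $A$ with $\operatorname{dr}(A)\le1$.

Section~\ref{sec:facts} collects standard facts. Section~\ref{sec:idea} states the key result, Proposition~\ref{prop:key}, and explains the idea behind it; Sections~\ref{sec:frames} and \ref{sec:key} prove it. Sections~\ref{sec:dr} and \ref{sec:sr} treat the two ranks.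

\section{Conventions and standard facts}\label{sec:facts}

Tensor products are minimal. For compact $X$ we identify $C(X)\otimes B$ with the algebra $C(X,B)$ of continuous functions $X\to B$. The cube $Q=[0,1]^n$ carries the sup-metric $d$. We write $\varepsilon_1,\dots,\varepsilon_N$ for the standard basis of $\mathbb C^N$, $E_{ii}$ for the projection onto $\mathbb C\varepsilon_i$, and $\mathbb C^I=\operatorname{span}\{\varepsilon_i:i\in I\}$ for $I\subset\{1,\dots,N\}$.

\begin{itemize}
\item[(F1)] An infinite-dimensional \emph{UHF algebra} $U$ is the closure of an increasing union of unital subalgebras $M_{k_1}\subset M_{k_2}\subset\cdots$ with $k_i\mid k_{i+1}$ and $k_i\to\infty$. It has a unique tracial state. For $D=k_i$ one has $U=M_D\otimes U'$, where $U'$ is the UHF algebra built from the $M_{k_j/k_i}$, $j\ge i$; it contains unital copies of $M_N$ for arbitrarily large $N$.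
\item[(F2)] A completely positive map $\varphi$ on a unital $C^*$-algebra has norm $\|\varphi(1)\|$. If $\psi$ is c.p.c., so is $\psi\otimes\mathrm{id}_{M_D}$. If $\tau'$ is a state on $U'$, the slice map $\mathrm{id}\otimes\tau'\colon B\otimes U'\to B$ is c.p.c.\ and sends $b\otimes1$ to $b$.
\item[(F3)] If $T_1,\dots,T_m$ are operators with $T_j^*T_l=T_jT_l^*=0$ for $j\ne l$, then $\|\sum_jT_j\|=\max_j\|T_j\|$. This applies to $T_\lambda=b_\lambda\otimes e_\lambda$ when the $e_\lambda$ are pairwise orthogonal positive elements.
\item[(F4)] Projections $p,q$ in a unital $C^*$-algebra with $\|p-q\|<1$ are unitarily equivalent. Hence so are the endpoints of a norm-continuous path of projections.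
\item[(F5)] Since $\varphi\psi$ is linear and contractive, $\|\varphi\psi(b)-b\|\le2\|b-b'\|+\|\varphi\psi(b')-b'\|$. So it suffices to verify the definition of $\operatorname{dr}(A)\le n$ for finite sets of contractions taken from a dense subspace. Conversely, if $\operatorname{dr}(A)\le n$, then the approximation can be achieved uniformly on any compact set, by applying the definition to a finite net.
\end{itemize}

We need to know that matrix amplification does not raise decomposition rank. The point to check is that order zero, a condition on pairs of orthogonal elements of $F$, passes to pairs of orthogonal matrices over $F$.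

\begin{lemma}\label{lem:ampl}
Let $\varphi\colon F\to A$ be a completely positive order zero map on a finite-dimensional $C^*$-algebra. Then $\varphi\otimes\mathrm{id}\colon F\otimes M_D\to A\otimes M_D$ is order zero. Consequently $\operatorname{dr}(A\otimes M_D)\le\operatorname{dr}(A)$.
\end{lemma}

\begin{proof}
Put $h=\varphi(1)$. For a projection $p\in F$ we have $\varphi(p)\varphi(1-p)=0=\varphi(1-p)\varphi(p)$, hence $h\varphi(p)=\varphi(p)^2=\varphi(p)h$. Projections span $F$, so $h$ commutes with $\varphi(F)$. If $x=\sum_js_jq_j$ is self-adjoint, with real $s_j$ and orthogonal projections $q_j$, then $\varphi(x)^2=\sum_js_j^2\varphi(q_j)^2=h\varphi(x^2)$.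

Consider the $A$-valued sesquilinear form $B(x,y)=h^2\varphi(x^*y)-h\varphi(x)^*\varphi(y)$ on $F$. The matrix $\left(\begin{smallmatrix}1&x\\x^*&x^*x\end{smallmatrix}\right)$ is positive, hence so is $T=\left(\begin{smallmatrix}h&\varphi(x)\\ \varphi(x)^*&\varphi(x^*x)\end{smallmatrix}\right)$. For the column $c=\left(\begin{smallmatrix}-\varphi(x)\\ h\end{smallmatrix}\right)$,
\[
0\le c^*Tc=\varphi(x)^*h\varphi(x)-\varphi(x)^*\varphi(x)h-h\varphi(x)^*\varphi(x)+h\varphi(x^*x)h=B(x,x).
\]
For self-adjoint $x$ we have $B(x,x)=0$ by the first paragraph. The Cauchy--Schwarz inequality for $\omega\circ B$, with $\omega$ ranging over the states of $A$, gives $B(x,y)=0$ for all $y$. By linearity,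
$h\varphi(x)\varphi(y)=h^2\varphi(xy)$ for all $x,y\in F$.

Let $\Phi=\varphi\otimes\mathrm{id}$ and $H=h\otimes1=\Phi(1)$. Multiplying out matrix entries, $H\Phi(a)\Phi(b)=H^2\Phi(ab)$ for $a,b\in F\otimes M_D$. Let $a,b\ge0$ with $ab=0$, and $z=\Phi(a)\Phi(b)$. Then $Hz=0$, and $0\le\Phi(a)\le\|a\|H$ gives $z^*\Phi(a)z=0$, so $\Phi(a)z=0$. Therefore $z^*z=\Phi(b)\Phi(a)z=0$.

For the last claim, tensor approximations $(F,\psi,\varphi)$ for the matrix entries of the given elements with $\mathrm{id}_{M_D}$ and use (F2).
\end{proof}

A space is \emph{$m$-connected} if it is nonempty and $\pi_q=0$ for $0\le q\le m$; then every map from a sphere $S^{q}$, $0\le q\le m$, into the space extends to the ball. Let $\mathrm{Iso}(\mathbb C^k,\mathbb C^M)$ be the space of isometries $\mathbb C^k\to\mathbb C^M$. We use the standard fact that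
\begin{equation}\label{eq:stiefel}
\mathrm{Iso}(\mathbb C^k,\mathbb C^M)\ \text{ is $2(M-k)$-connected for }0\le k\le M .
\end{equation}
It follows by induction on $k$ with $M-k$ fixed. For $k=0$ the space is a point. For $k\ge1$ the map $w\mapsto w\varepsilon_1$ is a fiber bundle with fiber $\mathrm{Iso}(\mathbb C^{k-1},\mathbb C^{M-1})$ over $S^{2M-1}$, which is $(2M-2)$-connected, and $2M-2\ge2(M-k)$.

\section{Two colors: the idea}\label{sec:idea}

Replace the functions $h_\lambda$ in \eqref{eq:model} by positive matrix-valued functions $d_\lambda\in C(X,M_N)$ with small nonvanishing sets and $\sum_\lambda d_\lambda\approx1$. Since $f(x)$ is a scalar, $\sum_\lambda f(x_\lambda)d_\lambda$ still approximates $f\otimes 1$, and the map $(t_\lambda)\mapsto\sum t_\lambda d_\lambda$ is order zero on a color as soon as the $d_\lambda$ of that color are pairwise orthogonal. The gain is that $d_\lambda d_\mu=0$ no longer forces disjoint supports: $d_\lambda(x)$ and $d_\mu(x)$ may both be nonzero and live on orthogonal subspaces of $\mathbb C^N$. One color cannot suffice when $X$ is connected. If the $d_\lambda$ are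 pairwise orthogonal and $\|\sum_\lambda d_\lambda-1\|<\frac12$, then $\|d_\lambda(x)\|$ is either $0$ or an eigenvalue of $\sum_\mu d_\mu(x)$, hence greater than $\frac12$; so the nonvanishing set of $d_\lambda$ is clopen, and is empty or all of $X$. Two colors do suffice on a cube of any dimension.

\begin{proposition}\label{prop:key}
For all integers $n,L\ge1$ and all $\eta>0$ there is $N_0$ such that for every $N\ge N_0$ there are a finite family $(e_\lambda)_{\lambda\in\Lambda}$ of pairwise orthogonal positive contractions in $C(Q,M_N)$, where $Q=[0,1]^n$, and unitaries $u_0,u_1\in C(Q,M_N)$ such that each set $\{x:e_\lambda(x)\ne0\}$ has diameter at most $1/L$ and, with $e=\sum_\lambda e_\lambda$,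
\[
\|u_0eu_0^*+u_1eu_1^*-1\|\le\eta .
\]
\end{proposition}

The two colors are the families $(u_0e_\lambda u_0^*)_\lambda$ and $(u_1e_\lambda u_1^*)_\lambda$. Conjugation by a unitary-valued function preserves both orthogonality and nonvanishing sets. We shall take $e=\operatorname{diag}(g_1,\dots,g_N)$, where each $g_i$ is a sum of bumps with small disjoint nonvanishing sets; the $e_\lambda$ are the bumps, each placed in its diagonal entry. The task is to make $e$ approximately unitarily equivalent to $1-e$.

\begin{example}[The interval]\label{ex:interval}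
Let $n=1$ and $G(s)=2\operatorname{dist}(s,\mathbb Z)$. This $1$-periodic tent function satisfies $G(s-\frac12)=1-G(s)$: for $0\le s\le\frac12$ both sides equal $1-2s$, and both sides are even and $1$-periodic. Put $e(x)=\operatorname{diag}(G(Lx),G(Lx-\frac12))$ and let $v\in M_2$ be the flip. Then $e+vev^*=1$ exactly, and each diagonal entry of $e$ is a sum of tents with disjoint nonvanishing sets of length at most $1/L$.
\end{example}

For $n\ge2$ and $L\ge2$ a constant permutation matrix cannot play the role of $v$. If $\|e+vev^*-1\|<1$ for the matrix $v$ of a permutation, then $g_1+g_j>0$ on $Q$ for some $j$. The nonvanishing sets of the bumps of $g_1$ and $g_j$ then cover $Q$ by open sets of diameter at most $\frac12$, with each point in at most two of them. Lebesgue's covering theorem forbids this: in a finite open cover of $[0,1]^n$ with no member meeting two opposite faces, some point lies in $n+1$ members.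

What can be arranged is that for every $x$ the numbers $g_1(x),\dots,g_N(x)$ are almost uniformly distributed in $[0,1]$. Sorted in decreasing order they are then close to $1-\frac1N,\,1-\frac2N,\dots,0$, a list that does not depend on $x$ and is nearly symmetric under $t\mapsto1-t$. At each $x$ a permutation sorts the entries, but the permutation changes with $x$. It changes only where eigenvalues cross, and where eigenvalues are close there is room to rotate.

\begin{example}[One crossing]\label{ex:crossing}
Let $e(x)=\operatorname{diag}(x,1-x)$ on $[0,1]$ and $h(x)=\operatorname{diag}(\max(x,1-x),\min(x,1-x))$. The eigenline for the larger eigenvalue is $\mathbb C\varepsilon_2$ for $x<\frac12$ and $\mathbb C\varepsilon_1$ for $x>\frac12$, so exact sorting is discontinuous. Fix $0<\delta<\frac12$ and a continuous $\theta\colon[0,1]\to[0,\frac\pi2]$ with $\theta=\frac\pi2$ on $[0,\frac12-\delta]$ and $\theta=0$ on $[\frac12+\delta,1]$. Let $u(x)$ be the rotation taking $\xi(x)=(\cos\theta,\sin\theta)$ to $\varepsilon_1$ and $(-\sin\theta,\cos\theta)$ to $\varepsilon_2$. For $|x-\frac12|\ge\delta$ the vector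 $\xi(x)$ is the eigenvector for the larger eigenvalue, and $ueu^*=h$. For $|x-\frac12|<\delta$ both $ueu^*$ and $h$ are within $\delta$ of $\frac12\cdot1$. Hence $\|ueu^*-h\|\le2\delta$. The projection $p(x)$ onto $\mathbb C\xi(x)$ is continuous of constant rank, and its range contains every $\varepsilon_i$ with eigenvalue at least $\frac12+\delta$ and is orthogonal to every $\varepsilon_i$ with eigenvalue at most $\frac12-\delta$.
\end{example}

In the general case we do not sort completely. We fix levels $t_j=j/K$ and look, at each level, for a projection like $p$: continuous, of constant rank, and squeezed between the spectral projections of $e(x)$ for $[t_j+\delta,1]$ and $(t_j-\delta,1]$. In Example~\ref{ex:crossing} it was enough to join two lines by a path. Over an $n$-dimensional cube one must extend over cells of dimension up to $n$, and this needs higher connectivity. It comes from the number of eigenvalues near $t_j$, which is of order $\delta N$ and so exceeds any multiple of $n$ once $N$ is large.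

\section{Projections between coordinate subspaces}\label{sec:frames}

Given $I_1\subset I_2$, the rank $r$ projections with range between $\mathbb C^{I_1}$ and $\mathbb C^{I_2}$ form the Grassmannian of $k$-planes in $\mathbb C^M$, where $k=r-|I_1|$ and $M=|I_2|-|I_1|$. This space is not highly connected, however large $k$ and $M-k$ are: for $0<k<M$, the bundle $\mathrm{Iso}(\mathbb C^k,\mathbb C^M)$ over it, with fiber $U(k)$, and \eqref{eq:stiefel} show that its $\pi_2$ is $\pi_1(U(k))=\mathbb Z$. We therefore work with orthonormal frames of the range instead of the range itself.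

\begin{lemma}\label{lem:frames}
Let $I_1\subset I_2\subset\{1,\dots,N\}$ and let $r,m\ge0$ be integers with $|I_1|+m\le r\le|I_2|-m$. Then
\[
\mathsf F(I_1,I_2)=\{w\in M_{N\times r}(\mathbb C): w^*w=1_r,\ \mathbb C^{I_1}\subset w\mathbb C^r\subset\mathbb C^{I_2}\}
\]
is $2m$-connected.
\end{lemma}

\begin{proof}
Write $\mathsf F=\mathsf F(I_1,I_2)$ and $r_i=|I_i|$. An isometry onto $\mathbb C^I$, for some $I_1\subset I\subset I_2$ with $|I|=r$, lies in $\mathsf F$, so $\mathsf F\ne\emptyset$. For an isometry $w$, the operator $ww^*$ is the projection onto $w\mathbb C^r$ and $\|w^*\xi\|=\|ww^*\xi\|$; so $w^*$ is isometric on $w\mathbb C^r$. Hence $\rho(w)=w^*|_{\mathbb C^{I_1}}$ defines a continuous map $\rho\colon\mathsf F\to B=\mathrm{Iso}(\mathbb C^{I_1},\mathbb C^r)$.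

The group $U(r)$ acts on $\mathsf F$ by $w\mapsto wa^*$ and on $B$ by $v\mapsto av$, and $\rho(wa^*)=a\rho(w)$. Fix $v_0\in B$. The orbit map $a\mapsto av_0$ from $U(r)$ to $B$ is surjective and has local sections: near $v_1\in B$, complete the columns of $v$ to an orthonormal basis by applying Gram--Schmidt to fixed vectors that complete the columns of $v_1$. If $\sigma\colon V\to U(r)$ is such a section, then $(v,w)\mapsto w\sigma(v)^*$ is a homeomorphism $V\times\rho^{-1}(v_0)\to\rho^{-1}(V)$ with inverse $w\mapsto(\rho(w),w\sigma(\rho(w)))$. So $\rho$ is a fiber bundle.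

We identify the fiber. If $\rho(w)=v$, then $wv\xi=ww^*\xi=\xi$ for $\xi\in\mathbb C^{I_1}$. So $w$ is the inverse of $v$ on $v\mathbb C^{I_1}$, and it maps the orthogonal complement $(v\mathbb C^{I_1})^\perp$, of dimension $r-r_1$, isometrically into $\mathbb C^{I_2}\cap(\mathbb C^{I_1})^\perp=\mathbb C^{I_2\setminus I_1}$. Conversely, every isometry $(v\mathbb C^{I_1})^\perp\to\mathbb C^{I_2\setminus I_1}$ combines with the inverse of $v$ to some $w\in\mathsf F$, and $w^*\xi=w^*wv\xi=v\xi$ for $\xi\in\mathbb C^{I_1}$. The fiber is thus $\mathrm{Iso}(\mathbb C^{r-r_1},\mathbb C^{r_2-r_1})$, which is $2(r_2-r)$-connected by \eqref{eq:stiefel}, while $B$ is $2(r-r_1)$-connected. Both numbers are at least $2m$, and the exact sequence $\pi_q(\text{fiber})\to\pi_q(\mathsf F)\to\pi_q(B)$ gives the claim.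
\end{proof}

The next lemma produces the squeezed projections. The index sets $\{i:g_i(x)\ge\beta\}$ and $\{i:g_i(x)>\alpha\}$ jump as $x$ moves. The gaps $\alpha<\alpha'$ and $\beta'<\beta$ let us replace them by sets that are constant on the cells of a fine subdivision; Example~\ref{ex:crossing} shows that some gap between $\alpha$ and $\beta$ is needed. The margin $n$ in the rank condition gives the connectivity needed to extend over each cell.

\begin{lemma}\label{lem:squeeze}
Let $g_1,\dots,g_N\in C(Q,[0,1])$, let $\alpha<\alpha'\le\beta'<\beta$ be real numbers, and let $r$ be an integer such that for all $x\in Q$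
\[
\#\{i:g_i(x)\ge\beta'\}+n\ \le\ r\ \le\ \#\{i:g_i(x)>\alpha'\}-n .
\]
Then there is a projection $p\in C(Q,M_N)$ of constant rank $r$ such that for all $x\in Q$
\[
\operatorname{span}\{\varepsilon_i:g_i(x)\ge\beta\}\subset p(x)\mathbb C^N\subset\operatorname{span}\{\varepsilon_i:g_i(x)>\alpha\}.
\]
\end{lemma}

\begin{proof}
Subdivide $Q$ into congruent closed cubes. The \emph{cells} are the closed faces of all dimensions of these cubes, and the \emph{star} $\mathrm{St}(c)$ of a cell $c$ is the union of the $n$-dimensional cells containing $c$. Take the subdivision so fine that each $g_i$ oscillates by less than $\gamma=\min(\beta-\beta',\alpha'-\alpha)$ on each star. Put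
\[
I_1(c)=\{i:\max_{\mathrm{St}(c)}g_i\ge\beta\},\qquad I_2(c)=\{i:\min_{\mathrm{St}(c)}g_i>\alpha\}.
\]
Let $x\in c$. If $i\in I_1(c)$, then $g_i(x)>\beta-\gamma\ge\beta'\ge\alpha'$. If $g_i(x)>\alpha'$, then $\min_{\mathrm{St}(c)}g_i>\alpha'-\gamma\ge\alpha$. Hence $I_1(c)\subset I_2(c)$ and
\begin{equation}\label{eq:incl}
\begin{aligned}
\{i:g_i(x)\ge\beta\}&\subset I_1(c)\subset\{i:g_i(x)\ge\beta'\},\\
\{i:g_i(x)>\alpha'\}&\subset I_2(c)\subset\{i:g_i(x)>\alpha\}.
\end{aligned}
\end{equation}
By hypothesis $|I_1(c)|+n\le r\le|I_2(c)|-n$, so $\mathsf F(c):=\mathsf F(I_1(c),I_2(c))$ is $2n$-connected by Lemma~\ref{lem:frames}.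

Stars are used because they make the constraints monotone. If $c$ is a face of $c'$, then $\mathrm{St}(c')\subset\mathrm{St}(c)$, so $I_1(c')\subset I_1(c)$ and $I_2(c)\subset I_2(c')$, and therefore $\mathsf F(c)\subset\mathsf F(c')$.

We construct a continuous $w\colon Q\to M_{N\times r}(\mathbb C)$ with $w(c)\subset\mathsf F(c)$ for every cell $c$, by induction on the dimension of the cells. At a vertex $c$ choose any point of $\mathsf F(c)$. Let $c'$ be a cell of dimension $q\ge1$ and suppose that $w$ is defined on all cells of smaller dimension. The boundary of $c'$ is a sphere $S^{q-1}$ and is the union of the proper faces $c$ of $c'$; on it $w$ takes values in $\bigcup_c\mathsf F(c)\subset\mathsf F(c')$. Since $q-1\le 2n$, the map extends to $c'$ with values in $\mathsf F(c')$.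

Put $p=ww^*$. For $x\in c$ we have $\mathbb C^{I_1(c)}\subset p(x)\mathbb C^N\subset\mathbb C^{I_2(c)}$, and \eqref{eq:incl} finishes the proof.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Choose an integer $K\ge2$ with $8/K\le\eta$, and put $t_j=j/K$ for $0\le j\le K$ and $\delta=\frac1{4K}$.

\subsection*{Step 1: bump functions with uniformly distributed values}
We need an $n$-dimensional version of the tent function in Example~\ref{ex:interval}: periodic, vanishing on the walls of the unit cubes, and with values uniformly distributed in $[0,1]$. For $s\in[0,1]^n$ put $\rho(s)=2\min_j\min(s_j,1-s_j)$ and $G(s)=1-(1-\rho(s))^n$, and extend $G$ to a $\mathbb Z^n$-periodic function on $\mathbb R^n$. Then $G$ is continuous with values in $[0,1]$, and $G(s)=0$ if and only if some $s_j$ is an integer. For $0\le c\le1$ the set $\{\rho\ge c\}=[\frac c2,1-\frac c2]^n$ has measure $(1-c)^n$. Hence $\{s\in[0,1]^n:G(s)\ge t\}=\{\rho\ge1-(1-t)^{1/n}\}$ has measure $1-t$; the exponent $n$ in $G$ was chosen for this. So $G$ pushes the Haar measure of $\mathbb T^n=\mathbb R^n/\mathbb Z^n$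 forward to Lebesgue measure on $[0,1]$, and by invariance of Haar measure under $s\mapsto y-s$,
\[
\int_{\mathbb T^n}f(G(y-s))\,ds=\int_0^1f(t)\,dt\qquad(f\in C([0,1]),\ y\in\mathbb R^n).
\]

Fix a sequence $\omega_1,\omega_2,\dots$ in $\mathbb R^n$ that is equidistributed in $\mathbb T^n$, meaning that $\Delta_N(H)=\frac1N\sum_{i\le N}H(\omega_i)-\int_{\mathbb T^n}H$ tends to $0$ for every $H\in C(\mathbb T^n)$. For instance, $\omega_i=i\theta$ with $1,\theta_1,\dots,\theta_n$ linearly independent over $\mathbb Q$ has this property: for nontrivial characters $H$ the sums are bounded geometric sums, and characters span a dense subspace. Put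
\[
g_i(x)=G(Lx-\omega_i)\qquad(x\in Q).
\]
Fix $f\in C([0,1])$. The functions $H_y(s)=f(G(y-s))$ depend continuously on $y\in\mathbb T^n$, so they form a compact subset of $C(\mathbb T^n)$. The functionals $\Delta_N$ have norm at most $2$ and tend to $0$ pointwise, hence uniformly on compact sets. Taking $y=Lx$,
\begin{equation}\label{eq:equi}
\frac1N\sum_{i\le N}f(g_i(x))\longrightarrow\int_0^1f(t)\,dt\qquad\text{uniformly in }x\in Q .
\end{equation}

\subsection*{Step 2: counting eigenvalues}
For $1\le j\le K-1$ let $f_j^+$ be $0$ on $[0,t_j+\frac\delta4]$, $1$ on $[t_j+\frac\delta2,1]$ and linear in between, and let $f_j^-$ be $0$ on $[0,t_j-\frac\delta2]$, $1$ on $[t_j-\frac\delta4,1]$ and linear in between. Then $\int f_j^\pm=1-t_j\mp\frac{3\delta}8$. By \eqref{eq:equi} there is $N_0$ such that for $N\ge N_0$ the averages $\frac1N\sum_{i\le N}f_j^\pm(g_i(x))$ differ from the integrals by at most $\frac\delta8$, for all $x$ and $j$. Enlarge $N_0$ so that $N_0\delta/4\ge n+1$; then also $N_0\ge K$. Fix $N\ge N_0$. Since $f_j^+$ dominates the indicator function of $[t_j+\frac\delta2,1]$ and $f_j^-$ is dominated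 by that of $(t_j-\frac\delta2,1]$,
\[
\#\{i\le N:g_i(x)\ge t_j+\tfrac\delta2\}\le N(1-t_j)-\tfrac{N\delta}4,\qquad
\#\{i\le N:g_i(x)>t_j-\tfrac\delta2\}\ge N(1-t_j)+\tfrac{N\delta}4 .
\]
Let $r_j=\lfloor N(1-t_j)\rfloor$ for $0\le j\le K$, so that $r_0=N$, $r_K=0$ and $N(1-t_j)-1\le r_j\le N(1-t_j)$. As $N\delta/4\ge n+1$, the first count plus $n$ is at most $r_j$, and the second count minus $n$ is at least $r_j$.

\subsection*{Step 3: approximate spectral projections}
Let $e=\operatorname{diag}(g_1,\dots,g_N)$. For $J\subset[0,1]$ let $\chi_J(e(x))$ be the projection onto $\operatorname{span}\{\varepsilon_i:g_i(x)\in J\}$; it is in general discontinuous in $x$. By Step 2, Lemma~\ref{lem:squeeze} applies with $\alpha=t_j-\delta$, $\alpha'=t_j-\frac\delta2$, $\beta'=t_j+\frac\delta2$, $\beta=t_j+\delta$ and $r=r_j$. It gives projections $p_j\in C(Q,M_N)$ of constant rank $r_j$, $1\le j\le K-1$, with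
\begin{equation}\label{eq:squeezed}
\chi_{[t_j+\delta,1]}(e(x))\le p_j(x)\le\chi_{(t_j-\delta,1]}(e(x))\qquad(x\in Q).
\end{equation}
Put $p_0=1$ and $p_K=0$. The $p_j$ were built independently of each other, but they are nested: since $t_{j+1}-\delta\ge t_j+\delta$, \eqref{eq:squeezed} gives $p_{j+1}\le\chi_{(t_{j+1}-\delta,1]}(e)\le\chi_{[t_j+\delta,1]}(e)\le p_j$ pointwise for $1\le j\le K-2$. So $P_j=p_j-p_{j+1}$, $0\le j\le K-1$, are pairwise orthogonal projections in $C(Q,M_N)$ of constant rank $r_j-r_{j+1}$ with sum $1$. We have $P_j\le p_j\le\chi_{(t_j-\delta,1]}(e)$ for $j\ge1$ and $P_j\le1-p_{j+1}\le\chi_{[0,t_{j+1}+\delta)}(e)$ for $j\le K-2$. Therefore $P_j(x)\le\chi_{J_j}(e(x))$, where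
\[
J_0=[0,t_1+\delta),\qquad J_j=(t_j-\delta,t_{j+1}+\delta)\ \ (1\le j\le K-2),\qquad J_{K-1}=(t_{K-1}-\delta,1].
\]

We claim that
\begin{equation}\label{eq:step}
\Big\|e-\sum_{j=0}^{K-1}t_jP_j\Big\|\le\frac5{2K}.
\end{equation}
Fix $x$ and suppress it. We have $e-\sum_jt_jP_j=\sum_jT_j$ with $T_j=(e-t_j)P_j=(e-t_j)\chi_{J_j}(e)P_j$. Since $|s-t_j|\le\frac1K+\delta=\frac5{4K}$ for $s\in J_j$, $\|T_j\|\le\frac5{4K}$. The projections $P_j$ need not commute with $e$, so the ranges of neighboring $T_j$ may overlap, and summing all $K$ norms would lose the estimate. But the range of $T_j$ lies in that of $\chi_{J_j}(e)$, and $J_j\cap J_l=\emptyset$ for $l\ge j+2$ because $t_{j+1}+\delta\le t_{j+2}-\delta$. So $T_j^*T_l=0$ for distinct $j,l$ of the same parity, and $T_jT_l^*=0$ because $P_jP_l=0$. By (F3) the sums over even $j$ and over odd $j$ each have norm at most $\frac5{4K}$.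

\subsection*{Step 4: making the projections constant}
Here we use that $Q$ is contractible. The path $s\mapsto P_j(s\,\cdot\,)$, $s\in[0,1]$, is norm-continuous in $C(Q,M_N)$ and joins the constant projection $P_j(0)$ to $P_j$. By (F4), $P_j$ is unitarily equivalent in $C(Q,M_N)$ to $P_j(0)$, hence to the constant projection $R_j$ onto $\mathbb C^{\{i\,:\,r_{j+1}<i\le r_j\}}$, which has the same rank. If $a_jP_ja_j^*=R_j$ with $a_j$ unitary, then $u=\sum_ja_jP_j$ satisfies $u^*u=\sum_{j,l}P_ja_j^*R_jR_la_lP_l=\sum_jP_j=1$. So $u\in C(Q,M_N)$ is unitary and $uP_ju^*=R_j$. By \eqref{eq:step},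
\[
\|ueu^*-h\|\le\frac5{2K},\qquad h=\sum_jt_jR_j=\operatorname{diag}(\mu_1,\dots,\mu_N),
\]
where $h$ is constant and $\mu_i=t_j$ for $r_{j+1}<i\le r_j$.

\subsection*{Step 5: reversing the order}
For an integer $i$ we have $i\le r_j$ if and only if $t_j\le1-\frac iN$. So $\mu_i=t_j$ with $t_j\le1-\frac iN<t_{j+1}$, that is, $\mu_i\in(1-\frac iN-\frac1K,\,1-\frac iN]$. Since $(1-\frac iN)+(1-\frac{N+1-i}N)=1-\frac1N$,
\[
|\mu_i+\mu_{N+1-i}-1|\le\frac1N+\frac2K\le\frac3K .
\]
Let $v$ be the permutation matrix with $v\varepsilon_i=\varepsilon_{N+1-i}$. Then $\|h+vhv^*-1\|\le\frac3K$. With $u_0=u$ and $u_1=vu$,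
\[
\|u_0eu_0^*+u_1eu_1^*-1\|\le\frac5{2K}+\frac5{2K}+\frac3K=\frac8K\le\eta .
\]

\subsection*{Step 6: cutting $e$ into bumps}
For $i\le N$ and $z\in\mathbb Z^n$ let $e_{i,z}(x)=g_i(x)E_{ii}$ if $Lx-\omega_i\in z+(0,1)^n$, and $e_{i,z}(x)=0$ otherwise. Because $G$ vanishes on the boundary of $z+[0,1]^n$, the function $e_{i,z}$ is continuous on each of the two closed sets where $Lx-\omega_i$ lies in $z+[0,1]^n$ and outside $z+(0,1)^n$, hence on $Q$. It is a positive contraction, and its nonvanishing set has diameter at most $1/L$. Since $Q$ is bounded, only finitely many $e_{i,z}$ are nonzero. Elements with different $i$ are orthogonal in $M_N$, and elements with the same $i$ and different $z$ have disjoint nonvanishing sets. Finally $\sum_ze_{i,z}(x)=g_i(x)E_{ii}$, because $Lx-\omega_i$ lies either in exactly one open cube or in the zero set of $G$. So the nonzero $e_{i,z}$ form the required family. \qed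

\section{Decomposition rank}\label{sec:dr}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $d=\operatorname{dr}(A)$. The plan is to take the product of a $(d+1)$-colored approximation of $A$ with the two-colored family of Proposition~\ref{prop:key}, placed in a matrix subalgebra of $U$ that commutes with the elements to be approximated. For $A=\mathbb C$ and $X=Q$ the reader may take $\psi'$ and $\varphi'$ below to be the identity map of $M_D$ and $\pi_n$ to be the identity map of $Q$.

\emph{Reduction to functions pulled back from a cube.}
The algebra $C_0(X)\otimes A\otimes U$ is an ideal in $C(X^+)\otimes A\otimes U$, where the one-point compactification $X^+$ is compact and metrizable. Decomposition rank does not increase on passing to hereditary subalgebras \cite[Proposition 3.8]{KW}, so we may assume that $X$ is compact, metrizable and nonempty. Such an $X$ may be infinite-dimensional and need not be contractible, so the arguments of Sections~\ref{sec:frames} and \ref{sec:key} do not apply to it directly; we pull back from cubes instead. Embed $X$ in $[0,1]^{\mathbb N}$ and let $\pi_n\colon X\to[0,1]^n$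 be the projection to the first $n$ coordinates. The increasing union $\bigcup_n\pi_n^*C([0,1]^n)$ is a unital $*$-subalgebra that separates points, so it is dense in $C(X)$ by the Stone--Weierstrass theorem. Together with (F1) and (F5), this reduces the problem to the following. Fix $n$ and a decomposition $U=M_D\otimes U'$; put $Q=[0,1]^n$, $\pi=\pi_n$, $A_D=A\otimes M_D$, and identify $C(X)\otimes A\otimes U=C(X,A_D\otimes U')$. Given $\varepsilon>0$ and a finite set $\mathcal G$ of contractions in $C(Q,A_D)$, approximate within $\varepsilon$ the elements $y_g$, $g\in\mathcal G$, defined by $y_g(x)=g(\pi(x))\otimes1$.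

\emph{The data.}
By Lemma~\ref{lem:ampl}, $\operatorname{dr}(A_D)\le d$. The set $S=\bigcup_{g\in\mathcal G}g(Q)$ is compact, so by (F5) there are $F'=F_0\oplus\dots\oplus F_d$ and c.p.c.\ maps $\psi'\colon A_D\to F'$ and $\varphi'\colon F'\to A_D$, with components $\psi'_k$ and order zero restrictions $\varphi'_k$, such that $\theta=\varphi'\psi'=\sum_k\varphi'_k\psi'_k$ satisfies $\|\theta(a)-a\|\le\varepsilon/4$ for $a\in S$. Choose $L$ with $\|g(s)-g(s')\|\le\varepsilon/8$ for $g\in\mathcal G$ and $d(s,s')\le1/L$. Put $\eta=\varepsilon/8$ and $c=1+\eta$, and take $N_0$ from Proposition~\ref{prop:key}. Since $U$ is infinite-dimensional, there is a unital copy of $M_N$ in $U'$ with $N\ge N_0$. Take $(e_\lambda)_{\lambda\in\Lambda}$, $u_0,u_1$ for this $N$ and put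
\[
e^\iota_\lambda=(u_\iota e_\lambda u_\iota^*)\circ\pi\in C(X,M_N)\subset C(X,U')\qquad(\iota=0,1).
\]
Discarding the $\lambda$ with $e_\lambda\circ\pi=0$ does not change $\sum_\lambda e_\lambda^\iota$. For the others choose $x_\lambda\in X$ with $e_\lambda(\pi(x_\lambda))\ne0$. For each $\iota$ the $e^\iota_\lambda$ are pairwise orthogonal positive contractions; $e_\lambda^\iota(x)\ne0$ implies $d(\pi(x),\pi(x_\lambda))\le1/L$; and $\|\sum_{\iota,\lambda}e^\iota_\lambda-1\|\le\eta$.

\emph{The maps.}
The colors are the pairs $(k,\iota)$ with $0\le k\le d$ and $\iota\in\{0,1\}$, and $F_{k,\iota}=\bigoplus_\lambda F_k$. Let $E=\mathrm{id}\otimes\tau'\colon A_D\otimes U'\to A_D$, with $\tau'$ the trace of $U'$. Define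
\[
\Psi_{k,\iota}(y)=\big(\psi'_k(E(y(x_\lambda)))\big)_\lambda,\qquad
\Phi_{k,\iota}((b_\lambda)_\lambda)(x)=\frac1c\sum_\lambda\varphi'_k(b_\lambda)\otimes e^\iota_\lambda(x),
\]
and let $\Psi=(\Psi_{k,\iota})_{k,\iota}$ and $\Phi=\sum_{k,\iota}\Phi_{k,\iota}$. Every coordinate of $\Psi$ is a composition of c.p.c.\ maps, so $\Psi$ is c.p.c. The maps $\Phi_{k,\iota}$ are completely positive, and by (F2)
\[
\|\Phi\|=\|\Phi(1)\|=\frac1c\,\Big\|\varphi'(1)\otimes\sum_{\iota,\lambda}e^\iota_\lambda\Big\|\le\frac{1+\eta}c=1 .
\]
If $b,b'\in F_{k,\iota}$ are positive with $bb'=0$, then $c^2\Phi_{k,\iota}(b)\Phi_{k,\iota}(b')=\sum_\lambda\varphi'_k(b_\lambda)\varphi'_k(b'_\lambda)\otimes(e^\iota_\lambda)^2=0$, because the cross terms vanish by orthogonality of the $e_\lambda^\iota$ and $\varphi'_k$ is order zero. So each $\Phi_{k,\iota}$ is order zero.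

\emph{The estimate.}
Let $g\in\mathcal G$, $x\in X$ and $s=\pi(x)$. Summing over $k$ first, $c\,\Phi\Psi(y_g)(x)=\sum_{\iota,\lambda}\theta(g(\pi(x_\lambda)))\otimes e^\iota_\lambda(x)$. Therefore
\begin{align*}
c\,\Phi\Psi(y_g)(x)-y_g(x)={}&\sum_{\iota=0}^1\sum_\lambda\theta\big(g(\pi(x_\lambda))-g(s)\big)\otimes e^\iota_\lambda(x)\\
&+\theta(g(s))\otimes\Big(\sum_{\iota,\lambda}e^\iota_\lambda(x)-1\Big)+\big(\theta(g(s))-g(s)\big)\otimes1 .
\end{align*}
For fixed $\iota$, only the $\lambda$ with $d(s,\pi(x_\lambda))\le1/L$ contribute, and (F3) bounds the sum over $\lambda$ by $\varepsilon/8$. The other two terms have norm at most $\eta$ and $\varepsilon/4$. Finally $\|c\,\Phi\Psi(y_g)-\Phi\Psi(y_g)\|\le c-1=\eta$. Altogether $\|\Phi\Psi(y_g)-y_g\|\le\frac\varepsilon4+\eta+\frac\varepsilon4+\eta<\varepsilon$. There are $2(d+1)$ colors, so the decomposition rank is at most $2d+1$.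

\emph{AF algebras.}
It remains to note that an AF algebra $B$ has $\operatorname{dr}(B)=0$. Let $F\subset B$ be a finite-dimensional subalgebra with unit $p$. Represent $F$ unitally in some $M_m$. By Arveson's extension theorem the inclusion $F\to M_m$ extends to a unital completely positive map $pBp\to M_m$; composing it with a conditional expectation $M_m\to F$ and with $b\mapsto pbp$ gives a c.p.c.\ map $\psi\colon B\to F$ that fixes $F$. The inclusion $\varphi\colon F\to B$ is order zero and $\varphi\psi=\mathrm{id}$ on $F$; now use (F5).
\end{proof}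

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
The bound $\operatorname{dr}(C(X)\otimes U)\le1$ is (a) with $A=\mathbb C$. Let $\dim X=0$. A finite open cover in which each point lies in one member is a partition into clopen sets, so $X$ has a refining sequence of finite clopen partitions $\mathcal P_i$ with mesh tending to $0$. The functions $X\to M_{k_i}$ that are constant on the members of $\mathcal P_i$ form an increasing sequence of finite-dimensional subalgebras with dense union. So $C(X)\otimes U$ is AF and has decomposition rank $0$.

Let $\dim X>0$ and suppose that $\operatorname{dr}(C(X)\otimes U)=0$. Then $C(X)\otimes U$ is AF \cite{KW}. A totally disconnected compact Hausdorff space has covering dimension zero, so $X$ has a connected component $Y$ with more than one point. The quotient $C(Y)\otimes U$ is AF. Choose a continuous $f\colon Y\to[0,1]$ that attains $0$ and $1$, and a self-adjoint $b$ in a finite-dimensional subalgebra of $C(Y)\otimes U$ with $\|b-f\otimes1\|\le\frac14$. Write $b=\sum_js_jq_j$ with real $s_j$ and projections $q_j\in C(Y,U)$, and let $\tau$ be the trace of $U$.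 By (F4) the function $y\mapsto\tau(q_j(y))$ is locally constant, hence constant on $Y$. So $\tau(b(y))$ equals a constant $\kappa$ with $|\kappa-f(y)|\le\frac14$ for all $y$. This forces $\kappa\le\frac14$ and $\kappa\ge\frac34$, a contradiction.
\end{proof}

\section{Stable rank}\label{sec:sr}

Let $\mathbb D$ be the closed unit disc and $\zeta\in C(\mathbb D)$ the coordinate function. A nowhere vanishing function on $\mathbb D$ has winding number $0$ on $\mathbb T$, while a function at distance less than $1$ from $\zeta$ has winding number $1$; this is why invertibles are not dense in $C(\mathbb D)$. In $C(\mathbb D,M_k)$ the determinant turns winding number $1$ into winding number $k$, which is still nonzero. The following lemma is this argument for a general pair $(X,Y)$.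

\begin{lemma}\label{lem:det}
Let $X$ be compact metrizable, $Y\subset X$ closed, and $g\in C(X)$ with $|g|=1$ on $Y$. If some invertible $b\in C(X)\otimes U$ satisfies $\|b-g\otimes1\|<1$, then for some $k\ge1$ the map $(g|_Y)^k$ extends to a continuous map $X\to\mathbb T$.
\end{lemma}

\begin{proof}
The invertible elements form an open set and $\bigcup_iC(X,M_{k_i})$ is dense in $C(X)\otimes U$. So we may assume that $b\in C(X,M_k)$ with $k=k_i$ for some $i$. An element of a unital $C^*$-subalgebra that is invertible in the larger algebra is invertible in the subalgebra, so $\det b\colon X\to\mathbb C$ is continuous and nowhere zero. On $Y$ put $a=\bar gb$. Then $\sup_{y\in Y}\|1-a(y)\|\le\|b-g1_k\|<1$, so $\log a=-\sum_{m\ge1}(1-a)^m/m$ converges uniformly on $Y$ and $\vartheta=\operatorname{Tr}\log a$ is continuous on $Y$. From $\det\exp=\exp\operatorname{Tr}$ we get $\det b=g^k\det a=g^ke^{\vartheta}$ on $Y$. Extend $\vartheta$ to $\tilde\vartheta\in C(X)$ by Tietze's theorem. Then $H=e^{-\tilde\vartheta}\det b$ is nowhere zero on $X$ and equals $g^k$ on $Y$, and $H/|H|$ is the required extension.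
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bound on the decomposition rank is Theorem~\ref{thm:general}(a) with $A=\mathbb C$ and $X=[0,1]^n$. For the second claim identify $[0,1]^2$ with $\mathbb D$ and apply Lemma~\ref{lem:det} with $Y=\mathbb T$ and $g=\zeta$. The map $z\mapsto z^k$ on $\mathbb T$ has winding number $k\ne0$ and does not extend to a map $\mathbb D\to\mathbb T$. Hence no invertible element of $C(\mathbb D)\otimes U$ lies at distance less than $1$ from $\zeta\otimes1$.
\end{proof}

For compact $X$ and $A=\mathbb C$ the proof of Theorem~\ref{thm:general}(a) uses no result from the references, so the negative answer to the question is self-contained.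

\begin{proof}[Proof of Theorem~\ref{thm:general}(c) and of the final assertion]
The case $X=\emptyset$ is trivial. Embed $X$ in $[0,1]^{\mathbb N}$ as in Section~\ref{sec:dr} and let $X_i=\pi_i(X)\subset[0,1]^i$. A closed subset of $[0,1]^i$ has covering dimension at most $i$. Passing to a subsequence in (F1), we may assume $k_i\ge i$. The algebras $M_{k_i}(C(X_i))$, embedded in $C(X)\otimes U$ through $\pi_i^*$, form an increasing sequence of unital subalgebras with dense union, and by \eqref{eq:rieffel}
\[
\operatorname{sr}(M_{k_i}(C(X_i)))\le\Big\lceil\frac{\lfloor i/2\rfloor}{k_i}\Big\rceil+1\le2 .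
\]
Hence $\operatorname{sr}(C(X)\otimes U)\le2$; this is the second place where $k_i\to\infty$ is used. If $\dim X\le1$, then $\operatorname{sr}(C(X))=1$, so $\operatorname{sr}(M_{k_i}(C(X)))=1$ for all $i$, and the limit $C(X)\otimes U$ has stable rank one.

Let $Y$ and $f$ be as in (c), and extend $f$ to $g\in C(X)$ by Tietze's theorem. By Lemma~\ref{lem:det}, no invertible element lies at distance less than $1$ from $g\otimes1$. So the stable rank is not one, and it equals two. If $\beta\colon\mathbb D\to X$ is a homeomorphism onto a subspace, take $Y=\beta(\mathbb T)$, which is compact and hence closed, and $f=\beta^{-1}|_Y$. An extension of $f^k$ to $X$, composed with $\beta$, would extend $z\mapsto z^k$ to a map $\mathbb D\to\mathbb T$, which is impossible for $k\ge1$.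

A finite CW complex $X$ is compact and metrizable, and its covering dimension is the largest dimension of a cell. If $\dim X\le1$, the stable rank is one by (c). If $\dim X\ge2$, then $X$ has an open cell homeomorphic to $\mathbb R^q$ with $q\ge2$, which contains a closed $2$-disc; so the stable rank is two by (c), and the decomposition rank is one by (b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Diplom}
\emph{Diplomarbeit}, \texttt{http://hannesthiel.org/wp-content/OtherWriting/}\allowbreak\texttt{OneDimensionalCAlgebras.pdf}

\bibitem{KW}
Kirchberg and Winter, \emph{Covering dimension and quasidiagonality}, Int. J. Math. 15 (2004).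

\bibitem{Rieffel}
Rieffel, \emph{Dimension and stable rank in the K-theory of $C^*$-algebras}, Proc. LMS 46 (1983).

\end{thebibliography}
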